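# Cocycles with two jumps in different orbits: a counterexample for Cantor minimal systems

## 1. The group of a pair of points, and a $p$-adic number inside it

A **Cantor minimal system** $(X,\varphi)$ is a homeomorphism $\varphi$ of a Cantor set $X$ (compact, metrizable, totally disconnected, without isolated points) all of whose orbits are dense. Write $C(X)=C(X,\mathbb Z)$ and
$$\partial_\varphi f=f-f\circ\varphi^{-1},\qquad B_\varphi=\partial_\varphi C(X),\qquad K^0(X,\varphi)=C(X)/B_\varphi .$$
For a clopen set $D$ we have $\partial_\varphi 1_D=1_D-1_{\varphi D}$, and since the $1_D$ span $C(X)$, these elements span $B_\varphi$. Also $f\circ\varphi^k-f\in B_\varphi$ for all $k\in\mathbb Z$.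

Some elementary facts will be used all the time. A finite orbit would be closed and dense, so all orbits are infinite. Forward orbits are dense, because the set of limit points of a forward orbit is nonempty, closed and invariant. A continuous invariant function with values in a discrete set is constant; in particular $\ker\partial_\varphi=\mathbb Z1$. Let $\mathcal M(\varphi)$ be the (nonempty) set of invariant Borel probability measures. Each $\mu\in\mathcal M(\varphi)$ has full support, since an open null set $U\neq\emptyset$ would give $\mu(X)=\mu(\bigcup_k\varphi^kU)=0$. Finally, $K^0(X,\varphi)$ is torsion free: if $kf=\partial_\varphi g$ with $k\ge1$, then $g$ mod $k$ is invariant, hence equal to a constant $c$ mod $k$, and $f=\partial_\varphi((g-c)/k)$.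

Here is the object on which everything turns. For a finite set $J\subset X$ put $C_J=\{f\in C(X): f|_J=0\}$.

**Definition.** For $q_1\ne q_2$ in $X$ let $H=H(q_1,q_2)=C(X)/\partial_\varphi C_{\{q_1,q_2\}}$. Fix $f_0\in C(X)$ with $f_0(q_1)=1$, $f_0(q_2)=0$, and let $a=[\partial_\varphi f_0]_H$. For $h\in C(X)$ write $\hat h=[h]_H$.

**Lemma 1.** For all $f\in C(X)$,
$$[\partial_\varphi f]_H=(f(q_1)-f(q_2))\,a. \tag{1}$$
Moreover $\mathbb Za\cong\mathbb Z$, $H/\mathbb Za=K^0(X,\varphi)$, and $H$ is torsion free.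

*Proof.* As $\ker\partial_\varphi=\mathbb Z1$, the map $\partial_\varphi$ induces an isomorphism $C(X)/(C_{\{q_1,q_2\}}+\mathbb Z1)\cong B_\varphi/\partial_\varphi C_{\{q_1,q_2\}}$. The left side is $\mathbb Z$ via $f\mapsto f(q_1)-f(q_2)$, and $f_0$ corresponds to $1$. This gives (1), $\mathbb Za\cong \mathbb Z$ and $\mathbb Za=B_\varphi/\partial_\varphi C_{\{q_1,q_2\}}$, hence $H/\mathbb Za=C(X)/B_\varphi$. An extension of a torsion-free group by $\mathbb Z$ is torsion free. $\square$

So $H$ extends $K^0(X,\varphi)$ by $\mathbb Z$. How twisted is this extension? We measure it on classes that are divisible by all powers of a prime $p$. Recall that $\mathbb Z_p$ is flat over $\mathbb Z$, so $0\to\mathbb Z_pa\to H\otimes\mathbb Z_p\to K^0(X,\varphi)\otimes\mathbb Z_p\to0$ is exact. For a torsion-free group $\Gamma$ the $\mathbb Z_p$-module $\Gamma\otimes\mathbb Z_p$ is torsion free and sits inside $\Gamma\otimes\mathbb Q_p$.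

**Lemma 2.** Let $p$ be a prime and let $h\in C(X)$ be such that $[h]\in\bigcap_rp^rK^0(X,\varphi)$.

1. There is a unique $t=t_h(q_1,q_2)\in\mathbb Z_p$ such that, whenever $P$ is a power of $p$ and $S\in C(X)$ satisfies $\partial_\varphi S\in h+P\,C(X)$,
$$S(q_1)-S(q_2)\equiv t \pmod P. \tag{2}$$
2. $t_h(q_1,\varphi q_2)=t_h(q_1,q_2)-h(\varphi q_2)$. So moving $q_2$ along its orbit changes $t_h$ by an integer.
3. Let $\Lambda=H\otimes\mathbb Z_p$. Then $\xi=\hat h-ta$ lies in $\Lambda_\infty:=\bigcap_rp^r\Lambda$.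
4. If $[h]\neq 0$ and $\bigcap_rp^r(K^0(X,\varphi)\otimes\mathbb Z_p)=\mathbb Q_p[h]$, then $\Lambda_\infty=\mathbb Q_p\xi$.

(For parts 1 and 2 the points need not be distinct.)

*Proof.* (1) For every $P$ some $S$ exists: $[h]=P[g]$ means $h-Pg=\partial_\varphi S$. Let $\partial_\varphi S\in h+PC(X)$ and $\partial_\varphi S'\in h+P'C(X)$ with $P\mid P'$. Then $\partial_\varphi(S-S')\in PC(X)$, so $S-S'$ mod $P$ is invariant, hence constant, and $S(q_1)-S(q_2)\equiv S'(q_1)-S'(q_2)$ mod $P$. These residues therefore fit together to a unique $t\in\mathbb Z_p$.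

(2) $S(\varphi q_2)-S(q_2)=(\partial_\varphi S)(\varphi q_2)\equiv h(\varphi q_2)$ mod $P$ for all $P$.

(3) With $P,S$ as in (1) and $T=S(q_1)-S(q_2)$, formula (1) gives $\hat h-Ta\in PH$. So $\hat h-ta=(\hat h-Ta)+(T-t)a\in P\Lambda$, for every power $P$ of $p$.

(4) $\Lambda$ is torsion free. If $\delta\in\Lambda_\infty$, then $\delta=p\delta'$ with a unique $\delta'$, and $\delta=p^{r+1}\lambda_r$ forces $\delta'=p^r\lambda_r$; so $\delta'\in\Lambda_\infty$. Hence $\Lambda_\infty$ is a $\mathbb Q_p$-subspace of $H\otimes\mathbb Q_p$, and it contains $\mathbb Q_p\xi$ by (3). Let $\delta\in\Lambda_\infty$. Its image in $K^0(X,\varphi)\otimes\mathbb Z_p$ lies in $\mathbb Q_p[h]$, say it is $\rho[h]$. Then $\delta-\rho\xi\in\Lambda_\infty\cap\mathbb Z_pa$, and it remains to see that this intersection is $0$. If not, then $\mathbb Q_pa\subset\Lambda_\infty\subset\Lambda$. Then $a/p\in\Lambda$ maps to a $p$-torsion element of the torsion-free module $K^0(X,\varphi)\otimes\mathbb Z_p$, i.e. to $0$, so $a/p\in\mathbb Z_pa$.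 This is absurd, as $a\ne0$. $\square$

**Example (the 3-adic odometer).** Let $X=\mathbb Z_3$, $\varphi(x)=x+1$. Let $r_n(x)\in[0,3^n)$ be the residue of $x$ mod $3^n$. Then $\partial_\varphi r_n=1-3^n1_{3^n\mathbb Z_3}$. So $[1_X]=3^n[1_{3^n\mathbb Z_3}]$ is divisible by all powers of $3$, and (2) with $S=r_n$, $P=3^n$ gives $t_{1_X}(q_1,q_2)=q_1-q_2$. Here $K^0\cong\mathbb Z[1/3]$ through integration against Haar measure. Indeed, if $f$ depends only on $x$ mod $3^n$ and has integral $0$, then $f=\partial_\varphi g$ for $g(x)=\sum_{0\le k\le r_n(x)}f(k)$. Thus $\hat 1,a$ is a basis of $H\otimes\mathbb Q$. An element of $H$ is divisible by all powers of $3$ in $H$ if and only if it is in $\Lambda$, because $H/3^rH=\Lambda/3^r\Lambda$. By part 4 such an element is $\rho(\hat1-(q_1-q_2)a)$ with $\rho\in\mathbb Q_3$, and it lies in $H\otimes\mathbb Q$ only if $\rho$ and $\rho(q_1-q_2)$ are rational. So $H$ contains a nonzero infinitely $3$-divisible element exactly when $q_1-q_2\in\mathbb Q$. For $q_1-q_2=\frac12$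 the element is $2\cdot\hat1-a$.

## 2. Orbit maps, their cocycles, and the two theorems

The group $H(q_1,q_2)$ is meant for orbit equivalences whose cocycle jumps at $q_1$ and $q_2$ only. We recall the definitions.

**Definition.** $K^0(X,\varphi)$ is an ordered group with positive cone $\{[f]:f\ge0\}$ and order unit $[1_X]$. Its infinitesimal subgroup is
$$\operatorname{Inf}(K^0(X,\varphi))=\Big\{[f]:\int f\,d\mu=0\ \text{ for all }\mu\in\mathcal M(\varphi)\Big\}.$$

For the odometer, $\operatorname{Inf}=0$ by the computation above. Nonzero infinitesimals will be built in Section 5.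

**Definition.** An *orbit map* from $(X,\varphi)$ to $(Y,\psi)$ is a homeomorphism $F:X\to Y$ mapping each $\varphi$-orbit onto a $\psi$-orbit; if one exists, the systems are orbit equivalent. As orbits are infinite, the *orbit cocycles* $m_F,n_F:X\to\mathbb Z$ are determined by
$$F(\varphi(x))=\psi^{n_F(x)}(F(x)),\qquad F(\varphi^{m_F(x)}(x))=\psi(F(x)).$$
The systems are *2-strong orbit equivalent* if some orbit map has the property that $m_F$ and $n_F$ each have at most two points of discontinuity, and the points of discontinuity lie in distinct $\varphi$-orbits.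

**Example (an orbit map with jumps).** On the odometer $X=\mathbb Z_3$ put $\sigma(0)=0$, $\sigma(x)=x+3^k$ for $x\in3^k(1+3\mathbb Z_3)$ and $\sigma(x)=x-3^k$ for $x\in3^k(2+3\mathbb Z_3)$. This is an involution, it is continuous at $0$ because it preserves the $3$-adic absolute value, and it moves points by integers. So $F=\sigma$ is an orbit map from $(X,\varphi)$ to itself. With $s(x)=\sigma(x)-x$ we have $n_F(x)=1+s(x+1)-s(x)$. The integer $s(x)=\pm3^{k}$ is locally constant off $0$ and unbounded near $0$. So $n_F$ is discontinuous exactly at $0$ and $-1$. These are two consecutive points of one orbit, so this $F$ does not show 2-strong orbit equivalence (of course the identity does).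

The paper "Some remarks on topological orbit equivalence of Cantor minimal systems" (http://ftp.math.s.chiba-u.ac.jp/~matui/srtoe.pdf) is the source of the following statement.

**Conjecture.** If there is an order isomorphism $\alpha:K^0(X,\varphi)\to K^0(Y,\psi)$ with $\alpha([1_X])-[1_Y]\in\operatorname{Inf}(K^0(Y,\psi))$, then $(X,\varphi)$ and $(Y,\psi)$ are 2-strong orbit equivalent.

It is false, and the requirement of distinct orbits is what fails.

**Theorem 1.** There are Cantor minimal systems $(X,\varphi)$, $(Y,\psi)$ and an order isomorphism $\alpha:K^0(X,\varphi)\to K^0(Y,\psi)$ with $\alpha([1_X])-[1_Y]\in\operatorname{Inf}(K^0(Y,\psi))$, such that there is no orbit map $F$ for which $n_F$ has at most two discontinuities, lying in distinct $\varphi$-orbits (if there are two), and $m_F$ has only finitely many discontinuities. In particular $(X,\varphi)$ and $(Y,\psi)$ are not 2-strong orbit equivalent, and the conjecture is false.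

**Theorem 2.** For Cantor minimal systems $(X,\varphi),(Y,\psi)$ the following are equivalent:

- (a) there is an order isomorphism $\alpha:K^0(X,\varphi)\to K^0(Y,\psi)$ with $\alpha([1_X])-[1_Y]\in\operatorname{Inf}(K^0(Y,\psi))$;
- (b) there are an orbit map $F$ and $x_0\in X$ with $F(\varphi^{-1}x_0)=\psi^{-1}(F(x_0))$ such that $m_F$ and $n_F$ are continuous off $\{\varphi^{-1}x_0,x_0\}$.

In (a)$\Rightarrow$(b), $x_0$ and $y_0=F(x_0)$ can be prescribed arbitrarily.

Sections 3–9 prove Theorem 1; Sections 10–12 prove Theorem 2, which is not used for Theorem 1. Lemma 2 already shows a difference between the two situations: by part 2 and $t_h(x_0,x_0)=0$, a consecutive pair has $t_h(x_0,\varphi^{-1}x_0)=h(x_0)\in\mathbb Z$, while for points of different orbits $t_h$ can be any kind of $p$-adic number.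

## 3. No jump, one jump, two jumps

Let $F$ be an orbit map from $(X,\varphi)$ to $(Y,\psi)$. Replace $(Y,\psi)$ by the isomorphic system $(X,F^{-1}\psi F)$, and keep the name $\psi$. Then $\varphi(x)=\psi^{n_F(x)}(x)$ and $\psi(x)=\varphi^{m_F(x)}(x)$. Let $J$ and $J'$ be the discontinuity sets of $n_F$ and $m_F$.

**Lemma 3.** If $J$ is finite, then $\partial_\varphi C_J\subset B_\psi$; if $J'$ is finite, then $\partial_\psi C_{J'}\subset B_\varphi$. In all cases $\mathcal M(\varphi)=\mathcal M(\psi)$.

*Proof.* Let $D$ be clopen and disjoint from $J$. Then $n_F$ is continuous on the compact set $D$, so $D=\bigsqcup D_k$ is a finite clopen partition with $\varphi=\psi^k$ on $D_k$, and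
$$\partial_\varphi1_D=1_D-1_{\varphi D}=\sum_k(1_{D_k}-1_{\psi^kD_k})\in B_\psi.$$
Such $1_D$ span $C_J$. The second claim is the same with roles exchanged. If $\mu\in\mathcal M(\varphi)$, then $\psi$ agrees with $\varphi^k$ on the closed set $\{m_F=k\}=\{x:\psi(x)=\varphi^k(x)\}$, so $\mu(\psi E)=\sum_k\mu(\varphi^k(E\cap\{m_F=k\}))=\mu(E)$ for Borel $E$. Exchange the roles for the other inclusion. $\square$

**At most one jump.** If $|J|\le1$, then $C(X)=C_J+\mathbb Z1$, so $B_\varphi=\partial_\varphi C_J\subset B_\psi$ and $K^0(X,\psi)$ is a quotient of $K^0(X,\varphi)$ with unit going to unit. If, say, $[1_X]_\varphi$ is divisible by all powers of $3$, then so is $[1_X]_\psi$. This suggests how to attack the conjecture: take $[1_X]$ infinitely $3$-divisible, and let $[1_Y]$ differ from it by an infinitesimal that is not.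

**Two jumps, and where 3-divisibility stops.** Let $J=\{q_1,q_2\}$ be in two orbits. We shall see below that either $B_\varphi\subset B_\psi$ as before, or $K^0(X,\psi)$ is a quotient $H/B$ of $H=H(q_1,q_2)$ by a finitely generated group $B$. Following the class $[1_X]$ through this quotient gives one conclusion: $t_0=t_{1_X}(q_1,q_2)\in\mathbb Q$. That is no contradiction, because such pairs always exist. Indeed, functions $S_n$ with $\partial_\varphi S_n\in1+3^nC(X)$ give, after adjusting constants, a continuous map $\pi:X\to\mathbb Z_3$ with $\pi\circ\varphi=\pi+1$; its image is closed and invariant under $+1$, so $\pi$ is onto. Choose $\pi(q_1)-\pi(q_2)=\frac12$: then $t_0=\frac12$, and the points lie in distinct orbits. If $\pi$ is not injective there are also pairs in one fiber, with $t_0=0$.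

More primes are needed: classes $[h_j]$, infinitely $p_j$-divisible, giving numbers $t_j$ that should be irrational when $t_0$ is rational. Finitely many primes do not help, since the unknown finite-rank group $B$ can involve finitely many of the $\hat h_j$ and make those primes useless. With infinitely many, only finitely many are lost. Here is the precise statement.

**Proposition 4.** Let $(X,\varphi)$, $(Y,\psi)$ be Cantor minimal systems, $G=K^0(X,\varphi)$, let $p_0,p_1,\dots$ be distinct primes, $h_0=1_X$ and $h_1,h_2,\dots\in C(X)$. Assume: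

- (A) $\{[h_j]\}_{j\ge0}$ is a basis of $G\otimes\mathbb Q$, and for each $j\ge0$, with $p=p_j$: $[h_j]\in\bigcap_rp^rG$ and $\bigcap_rp^r(G\otimes\mathbb Z_p)=\mathbb Q_p[h_j]$;
- (B) $\int h_j\,d\mu=0$ for $j\ge1$ and $\mu\in\mathcal M(\varphi)$;
- (C) if $x,x'$ lie in distinct $\varphi$-orbits and $t_0(x,x')\in\mathbb Q$, then $t_j(x,x')\notin\mathbb Q$ for infinitely many $j\ge1$, where $t_j=t_{h_j}\in\mathbb Z_{p_j}$ is the number of Lemma 2;
- (D) there is a group isomorphism $\alpha:G\to K^0(Y,\psi)$, and $[1_Y]\notin\bigcap_rp_0^rK^0(Y,\psi)$.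

Then there is no orbit map $F$ for which $n_F$ has at most two discontinuities, lying in distinct $\varphi$-orbits if there are two, and $m_F$ has only finitely many discontinuities.

*Proof.* Suppose $F$ is such a map. Identify $Y$ with $X$ as above, so $\alpha:G\to K^0(X,\psi)$. Let $L=B_\varphi\cap B_\psi$. By Lemma 3, $\partial_\varphi C_J\subset L$ and $\partial_\psi C_{J'}\subset L$.

**Step 1: $K^0(X,\psi)$ is a quotient of a two-point group.** If $B_\varphi\subset B_\psi$, then $K^0(X,\psi)$ is a quotient of $G$, so $[1_X]_\psi$, the image of $[h_0]$, is divisible by all $p_0^r$. This contradicts (D). So $B_\varphi/L\ne0$. It embeds in $C(X)/B_\psi$, hence is torsion free, and it is a quotient of $B_\varphi/\partial_\varphi C_J\cong C(X)/(C_J+\mathbb Z1)$. The last group is $0$ if $|J|\le1$ and $\mathbb Z$ if $|J|=2$. So $J=\{q_1,q_2\}$ with $q_1,q_2$ in distinct orbits. A nonzero torsion-free quotient of $\mathbb Z$ is $\mathbb Z$ itself with trivial kernel, so $L=\partial_\varphi C_J$ and $C(X)/L=H(q_1,q_2)=H$.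 By Lemma 1, $H/\mathbb Za=G$, with $\mathbb Za=B_\varphi/L$, and $H$ is torsion free.

Put $B=B_\psi/L\subset H$. Since $\partial_\psi C_{J'}\subset L$, $B$ is a quotient of $B_\psi/\partial_\psi C_{J'}\cong C(X)/(C_{J'}+\mathbb Z1)$, which is finitely generated. So $B$ is free of finite rank (possibly $0$). Also
$$B\cap\mathbb Za=(B_\psi\cap B_\varphi)/L=0,\qquad H/B=K^0(X,\psi).$$
Let $V=H\otimes\mathbb Q$. By (A), $\{\hat h_j\}_{j\ge0}\cup\{a\}$ is a basis of $V$. Write $t_j=t_j(q_1,q_2)$.

**Step 2: lifting the divisible classes.** Fix $j\ge0$, $p=p_j$, $\Lambda=H\otimes\mathbb Z_p$. Let $v_j\in H$ be a lift of $\alpha([h_j])\in H/B$. As $\alpha([h_j])\in\bigcap_rp^r(H/B)$, there are $b_r\in B$ with $v_j-b_r\in p^rH$. The group $B\otimes\mathbb Z_p$ is a finitely generated free $\mathbb Z_p$-module, hence compact, so a subsequence of $(b_r)$ converges to some $\hat b_j\in B\otimes\mathbb Z_p$. Given $s$, choose $r\ge s$ in the subsequence with $b_r-\hat b_j\in p^s(B\otimes\mathbb Z_p)\subset p^s\Lambda$. Then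 $v_j-\hat b_j=(v_j-b_r)+(b_r-\hat b_j)\in p^s\Lambda$. So $v_j-\hat b_j\in\bigcap_sp^s\Lambda$, and by (A) and Lemma 2(4) there is $\rho_j\in\mathbb Q_p$ with
$$v_j=\hat b_j+\rho_j(\hat h_j-t_ja). \tag{3}$$

**Step 3: $B$ involves only finitely many $\hat h_j$, and not $\hat h_0$.** Let $\mu\in\mathcal M(\varphi)=\mathcal M(\psi)$. Integration against $\mu$ vanishes on $L$, so it is defined on $V$. It vanishes on $a$, on $B$ and, by (B), on $\hat h_j$ for $j\ge1$, and it is $1$ on $\hat h_0$. So elements of $B_{\mathbb Q}=B\otimes\mathbb Q\subset V$ have $\hat h_0$-coordinate zero. As $B_{\mathbb Q}$ is finite dimensional, there is a finite $\mathcal F\subset\{1,2,\dots\}$ with $B_{\mathbb Q}\subset\operatorname{span}\{\hat h_i\ (i\in\mathcal F),a\}$. Let $\mathrm{pr}:V\to\mathbb Q^{\mathcal F}$ be the projection to the $\hat h_i$-coordinates, $i\in\mathcal F$. On $B_{\mathbb Q}$ its kernel is $B_{\mathbb Q}\cap\mathbb Qa$. This is $0$: a multiple of an element of it lies in $B\cap\mathbb Za=0$, and $V$ is torsion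 free. So $\mathrm{pr}$ is injective on $B_{\mathbb Q}$, and $\mathrm{pr}\otimes\mathbb Q_p$ is injective on $B_{\mathbb Q}\otimes\mathbb Q_p$.

**Step 4: $t_j$ is rational for all $j\notin\mathcal F$.** Let $j\ge0$, $j\notin\mathcal F$, $p=p_j$. Apply $\mathrm{pr}\otimes\mathbb Q_p$ to (3). The last term goes to $0$, so
$$\mathrm{pr}(\hat b_j)=\mathrm{pr}(v_j)\in\mathbb Q^{\mathcal F}\cap\big(\mathrm{pr}(B_{\mathbb Q})\otimes\mathbb Q_p\big)=\mathrm{pr}(B_{\mathbb Q}),$$
because a rational vector in the $\mathbb Q_p$-span of a rational subspace lies in the subspace. By injectivity, $\hat b_j\in B_{\mathbb Q}$. So $\rho_j(\hat h_j-t_ja)=v_j-\hat b_j\in V$, and reading coordinates, $\rho_j\in\mathbb Q$ and $\rho_jt_j\in\mathbb Q$. If $\rho_j=0$, then $v_j\in B_{\mathbb Q}$, so a positive multiple of $v_j$ lies in $B$ and $\alpha([h_j])$ is torsion in the torsion-free group $H/B=K^0(X,\psi)$. Then $\alpha([h_j])=0$, contradicting $[h_j]\ne0$. So $\rho_j\ne0$ and $t_j\in\mathbb Q$.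

**Step 5: contradiction.** As $0\notin\mathcal F$, $t_0(q_1,q_2)\in\mathbb Q$; and $t_j(q_1,q_2)\in\mathbb Q$ for all but finitely many $j$. Since $q_1,q_2$ lie in distinct orbits, this contradicts (C). $\square$

It remains to construct systems with (A)–(D), with $\alpha$ an order isomorphism matching the units up to an infinitesimal.

## 4. A system read off from words

Let $p_0=3$, let $p_1,p_2,\dots$ be distinct primes $\ge5$, and let $(l_n)_{n\ge3}$ be a sequence of integers $\ge2$ that takes each value $\ge2$ infinitely often. For $n\ge3$ let $V_n=\{0,1,\dots,n\}$. For $j\ge1$ and a letter $c$ put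
$$\eta_j(c)=2^j\delta_{c,j}-1 .$$
So $|\eta_j|\le2^j$, and $\eta_i(j)=\eta_i(0)=-1$ for $i\ne j$: the coordinate $i$ does not distinguish the letters $0$ and $j$.

Suppose that for $n\ge3$ and $c\in V_{n+1}$ we have a word $w_c^{(n)}=w_c^{(n)}(0)\cdots w_c^{(n)}(K_n-1)$ over $V_n$, of a length $K_n$ not depending on $c$. Put $N_3=1$, $N_{n+1}=K_nN_n$. Section 7 constructs words with the following properties:

- (W1) each $w_c^{(n)}$ starts with $0$, ends with $1$ and contains every letter of $V_n$;
- (W2) for $c\in V_{n+1}$, $1\le j\le n$, the $\eta_j$-sum over $w_c^{(n)}$ is $Q_{j,n}\eta_j(c)$, where $Q_{j,n}$ is a power of $p_j$;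
- (W3) $K_n$ is a power of $3$, $K_n\ge2Q_{j,n}$ and $Q_{j,n}\ge n\,2^{2n+6}\,l_nN_n$ for $1\le j\le n$.

Let $X$ be the compact space of sequences $x=(i_n,c_n)_{n\ge3}$ with
$$c_n\in V_n,\qquad 0\le i_n<K_n,\qquad c_n=w^{(n)}_{c_{n+1}}(i_n).$$
Think of $i_n$ as the position, inside a word of level $n$, at which the letter $c_n$ is read. There is a unique point $x_{\max}$ with all $i_n=K_n-1$ (then all $c_n=1$), and a unique point $x_{\min}$ with all $i_n=0$ (then all $c_n=0$). Define $\varphi(x_{\max})=x_{\min}$. For $x\ne x_{\max}$ let $n$ be minimal with $i_n<K_n-1$, and let $\varphi(x)$ be obtained by $i_n\mapsto i_n+1$, $i_m\mapsto0$ for $m<n$, keeping $i_m,c_m$ for $m>n$ and recomputing $c_m$ for $m\le n$. (If all $w^{(n)}_c$, $c\in V_{n+1}$, were equal, then the $i_n$ would determine the $c_n$ and we would get an odometer; (W2) excludes this.)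

**$\varphi$ is a homeomorphism.** The inverse sends $x_{\min}$ to $x_{\max}$. For $y\ne x_{\min}$ and $n$ minimal with $i_n(y)>0$, it performs $i_n\mapsto i_n-1$, $i_m\mapsto K_m-1$ for $m<n$, keeps the coordinates of index $>n$ and recomputes $c_m$, $m\le n$. Near a point other than $x_{\max}$ the minimal index is locally constant, so $\varphi$ is continuous there. If $i_m(x)=K_m-1$ for all $m\le n$, then $\varphi(x)$ has $i_m=0$ and $c_m=0$ for $m\le n$ (words start with $0$). So $\varphi$ is continuous at $x_{\max}$. A continuous bijection of a compact Hausdorff space is a homeomorphism.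

**The odometer factor.** Put
$$r_n(x)=\sum_{3\le m<n}i_mN_m\in[0,N_n),\qquad \pi(x)=\sum_{m\ge3}i_mN_m\in\mathbb Z_3 .$$
The $N_n$ are powers of $3$ tending to infinity, $\pi\equiv r_n$ mod $N_n$, and $\pi(x)$ determines all $i_n(x)$. If $n$ is the minimal index used in $\varphi(x)$, then $\pi$ changes by $N_n-\sum_{m<n}(K_m-1)N_m=N_n-(N_n-N_3)=1$; and $\pi(x_{\max})=-N_3=-1$, $\pi(x_{\min})=0$. So $\pi\circ\varphi=\pi+1$. In particular orbits are infinite.

**Towers of level $n$, minimality.** Let $B_n(c)=\{r_n=0,c_n=c\}$. It is nonempty, since every word contains every letter. If $r_n(x)<N_n-1$, then the minimal index is $<n$, so $\varphi$ changes only coordinates of index $<n$ and raises $r_n$ by $1$; the inverse behaves likewise when $r_n>0$. Hence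
$$\varphi^rB_n(c)=\{r_n=r,\ c_n=c\}\qquad(0\le r<N_n). \tag{4}$$
For fixed $n$ these sets partition $X$. As $c_n$ and $i_m$ $(m<n)$ determine $c_m$ $(m<n)$, for varying $n$ they generate the topology. The set $\varphi^{kN_n}B_{n+1}(d)$ is $\{r_{n}=0,i_n=k,c_{n+1}=d\}$, so it is contained in $B_n(w^{(n)}_d(k))$. Every forward orbit enters some $B_{n+1}(d)$, and as $w_d^{(n)}$ contains all letters, it then visits all sets $\varphi^rB_n(c)$. So every orbit is dense. An isolated point would be visited twice by its forward orbit, hence be periodic, which is impossible. So $(X,\varphi)$ is a Cantor minimal system.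

## 5. Condition (A) and infinitesimals: the group $K^0(X,\varphi)$

**Step 1: $G=K^0(X,\varphi)$ is an increasing union of lattices.** Let $\Gamma_n:\mathbb Z^{V_n}\to\mathbb Z^{V_{n+1}}$, $(\Gamma_nm)_d=\sum_{k<K_n}m_{w_d(k)}$, and $\epsilon_n:\mathbb Z^{V_n}\to G$, $\epsilon_n(m)=\sum_cm_c[1_{B_n(c)}]$. Since $B_n(c)=\bigsqcup_{(d,k):w_d(k)=c}\varphi^{kN_n}B_{n+1}(d)$ and $[1_{\varphi D}]=[1_D]$, we get $\epsilon_n=\epsilon_{n+1}\Gamma_n$. Every $f\in C(X)$ is, for large $n$, constant on the sets (4), so $[f]\in\epsilon_n(\mathbb Z^{V_n})$. Thus $G=\bigcup_n\epsilon_n(\mathbb Z^{V_n})$.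

By (W2), $\Gamma_n1=K_n1$ and $\Gamma_n\eta_j=Q_{j,n}\eta_j$ for $1\le j\le n$. On $V_n$ the indicator of $j\ge1$ is $(\eta_j+1)/2^j$, and the indicator of $0$ is $1$ minus the sum of these. So $1,\eta_1,\dots,\eta_n$ is a basis of $\mathbb Q^{V_n}$, and the lattice it spans has index a power of $2$ in $\mathbb Z^{V_n}$. The functions $1,\eta_1,\dots,\eta_n$ on $V_{n+1}$ are also independent, so $\Gamma_n$ is injective.

**Step 2: $\epsilon_n$ is injective.** Let $f=\sum_cm_c1_{B_n(c)}=\partial_\varphi g$. The sets $\{r_k=N_k-1\}$ decrease to $\{x_{\max}\}$ as $k\to\infty$, so $g$ is constant on $\{r_k=N_k-1\}$ for some $k\ge n$. For $x\in B_k(d)$ both $\varphi^{N_k-1}x$ and $\varphi^{-1}x$ lie in this set (for the latter, $\pi(\varphi^{-1}x)\equiv-1$ mod $N_k$). Counting the visits of $x,\dots,\varphi^{N_k-1}x$ to the sets $B_n(c)$,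
$$(\Gamma_{k-1}\cdots\Gamma_nm)_d=\sum_{i<N_k}f(\varphi^ix)=g(\varphi^{N_k-1}x)-g(\varphi^{-1}x)=0 .$$
As the $\Gamma$'s are injective, $m=0$.

**Step 3: the functions $h_j$.** Let $n_0=3$ and $n_j=\max(j,3)$ for $j\ge1$. For $j\ge1$, $n\ge n_j$ put
$$h_{j,n}(x)=\mathbf 1[r_n(x)=0]\;\eta_j(c_n(\varphi^{-1}x)),\qquad h_j=h_{j,n_j},\qquad P_{j,n}=\prod_{n_j\le m<n}Q_{j,m},$$
and $h_0=1_X$, $P_{0,n}=N_n$. So $P_{j,n}$ is a power of $p_j$ and $P_{j,n}\to\infty$, for all $j\ge0$. By (4), $\varphi^{N_n}B_n(c)=\{r_n=0,\ c_n\circ\varphi^{-1}=c\}$. Hence $h_{j,n}=\sum_c\eta_j(c)1_{\varphi^{N_n}B_n(c)}$ and $[h_{j,n}]=\epsilon_n(\eta_j)$. From $\epsilon_{n_j}(\eta_j)=\epsilon_n(\Gamma_{n-1}\cdots\Gamma_{n_j}\eta_j)$ we get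
$$[h_j]=P_{j,n}\,[h_{j,n}]\ (j\ge1),\qquad [h_0]=[1_X]=N_n\,\epsilon_n(1). \tag{5}$$
So $[h_j]\in\bigcap_rp_j^rG$ for $j\ge0$.

**Step 4: condition (A).** Let $p$ be an odd prime. Since the index of the lattice spanned by $1,\eta_1,\dots,\eta_n$ is a power of $2$, Step 2 and (5) give, inside $G\otimes\mathbb Q_p$,
$$\epsilon_n(\mathbb Z^{V_n})\otimes\mathbb Z_p=\bigoplus_{0\le i\le n}P_{i,n}^{-1}\mathbb Z_p[h_i],$$
and $P_{i,n}$ is a unit in $\mathbb Z_p$ if $p\ne p_i$. Taking the union over $n$, $\{[h_j]\}_{j\ge0}$ is a basis of $G\otimes\mathbb Q$, and for $p=p_j$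
$$G\otimes\mathbb Z_p=\mathbb Q_p[h_j]\oplus\bigoplus_{i\ne j}\mathbb Z_p[h_i],\qquad\text{so}\quad\bigcap_rp^r(G\otimes\mathbb Z_p)=\mathbb Q_p[h_j]. \tag{6}$$
This is (A).

**Step 5: condition (B).** Let $\mu\in\mathcal M(\varphi)$, $j\ge1$. The sets $\{r_n=r\}$, $0\le r<N_n$, are translates of each other, so $\mu(r_n=0)=1/N_n$. Since $K_m\ge2Q_{j,m}$ by (W3),
$$\Big|\int h_j\,d\mu\Big|=P_{j,n}\Big|\int h_{j,n}\,d\mu\Big|\le\frac{2^jP_{j,n}}{N_n}\le2^j2^{-(n-n_j)}\to0\quad(n\to\infty).$$
So $[h_j]\in\operatorname{Inf}(G)$, and it is nonzero by (A).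

## 6. The numbers $t_j$ as prefix sums of words

The number $t_j(x,x')$ is defined by (2). We now find functions $S$ as in (2) that can be read off from the coordinates. For $1\le j\le n$, $c\in V_{n+1}$, $0\le i\le K_n$ let
$$W_j^{(n)}(c,i)=\sum_{k<i}\eta_j(w_c^{(n)}(k)).$$
For $j\ge1$ put $S_{j,n_j}=0$ and, for $n\ge n_j$, $S_{j,n+1}(x)=S_{j,n}(x)+P_{j,n}W_j^{(n)}(c_{n+1}(x),i_n(x))$. Put $S_{0,n}=r_n$.

**Lemma 5.** $\partial_\varphi S_{j,n}\in h_j+P_{j,n}C(X)$ for all $j\ge0$, $n\ge n_j$.

*Proof.* For $j=0$: $\partial_\varphi r_n=1-N_n1_{\{r_n=0\}}$. For $j\ge1$ we show by induction on $n$ that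
$$S_{j,n}(\varphi x)-S_{j,n}(x)=h_j(\varphi x)-P_{j,n}\mathbf 1[r_n(\varphi x)=0]\,\eta_j(c_n(x)). \tag{7}$$
For $n=n_j$ we have $P_{j,n}=1$ and both sides are $0$ by the definition of $h_j$. For the step from $n$ to $n+1$ there are three cases.

If $r_n(\varphi x)\ne0$, then the minimal index is $<n$, so $i_n$ and $c_{n+1}$ do not change, and $r_{n+1}(\varphi x)\ne0$. Both sides stay the same.

If $r_n(\varphi x)=0$ and $i_n(x)<K_n-1$, then $r_n(x)=N_n-1$ and $n$ is the minimal index, so $c_{n+1}$ does not change and $i_n$ rises by $1$. The new term on the left is $P_{j,n}\eta_j(w_{c_{n+1}}(i_n(x)))=P_{j,n}\eta_j(c_n(x))$. It cancels the last term of (7), and $r_{n+1}(\varphi x)\ne0$.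

If $r_n(\varphi x)=0$ and $i_n(x)=K_n-1$, then $r_{n+1}(\varphi x)=0$ and $i_n(\varphi x)=0$, so the $W$-term at $\varphi x$ is $0$. With $c_{n+1}=c_{n+1}(x)$, and since $c_n(x)=w_{c_{n+1}}(K_n-1)$, the left side at level $n+1$ is
$$h_j(\varphi x)-P_{j,n}\eta_j(c_n(x))-P_{j,n}W_j^{(n)}(c_{n+1},K_n-1)=h_j(\varphi x)-P_{j,n}W_j^{(n)}(c_{n+1},K_n),$$
which equals $h_j(\varphi x)-P_{j,n+1}\eta_j(c_{n+1})$ by (W2). $\square$

Put $T_{j,n}=S_{j,n}(x)-S_{j,n}(x')$. By Lemma 5 and (2), $t_j(x,x')\equiv T_{j,n}$ mod $P_{j,n}$, and $t_0(x,x')=\pi(x)-\pi(x')$.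

**Lemma 6.** If the sequence $T_{j,n}/P_{j,n}$ $(n\to\infty)$ has an irrational accumulation point, then $t_j(x,x')\notin\mathbb Q$.

*Proof.* Suppose $t_j=u/v$ with integers $u$, $v\ge1$. Then $vT_{j,n}-u=v(T_{j,n}-t_j)$ is an integer divisible in $\mathbb Z_{p_j}$ by $P_{j,n}$, a power of $p_j$. So it is divisible by $P_{j,n}$ in $\mathbb Z$, i.e. $vT_{j,n}/P_{j,n}-u/P_{j,n}\in\mathbb Z$. As $P_{j,n}\to\infty$, every accumulation point $\omega$ of $T_{j,n}/P_{j,n}$ satisfies $v\omega\in\mathbb Z$. $\square$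

**Lemma 7.** For $j\ge1$ and $n\ge n_j$,
$$\left|\frac{T_{j,n+1}}{P_{j,n+1}}-\frac{W_j^{(n)}(c_{n+1}(x),i_n(x))-W_j^{(n)}(c_{n+1}(x'),i_n(x'))}{Q_{j,n}}\right|\le\frac1n. \tag{8}$$

*Proof.* First, $|S_{j,n}|\le2^jN_n$ by induction: $P_{j,n}\le N_n$ and $|W_j^{(n)}(c,i)|\le2^j(K_n-1)$ for $i\le K_n-1$, so $|S_{j,n+1}|\le2^jN_n+N_n2^j(K_n-1)=2^jN_{n+1}$. The quantity in (8) is $|T_{j,n}|/P_{j,n+1}\le2^{j+1}N_n/Q_{j,n}\le1/n$ by (W3). $\square$

So to make $t_j$ irrational, the prefix sums of the level-$n$ words at the two positions $i_n(x),i_n(x')$ should differ by about an irrational multiple of $Q_{j,n}$, while the total sum over the word is the prescribed $Q_{j,n}\eta_j(c)$. The pairs to be handled have $\pi(x)-\pi(x')$ rational. If this difference is an integer, we may make it $0$: the two positions are equal, and the two words differ. If it is $\sigma/l$ in lowest terms with $l\geq 2$, the positions differ by about $mK_n/l$ with $l\nmid m$, as will be computed in Section 8. The words get one part for each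 type of pair.

## 7. The words

Fix $n\ge3$, and suppose $N_n$ is known (a power of $3$; $N_3=1$). Let $\theta=\sqrt2$ and $l=l_n$.

**Blocks of length $2^n$.** Let
$$\beta=0\;2^{(2^{n-2})}\,3^{(2^{n-3})}\cdots n^{(1)}\,1^{(2^{n-1})}$$
(exponents in parentheses denote repetition). The letter $j\ge1$ occurs $2^{n-j}$ times and $0$ occurs once, so the length is $2^n$ and the $\eta_j$-sum is $2^j2^{n-j}-2^n=0$ for $1\le j\le n$. Let $\beta_j^+$ be $\beta$ with its $0$ replaced by $j$, and $\beta_j^-$ be $\beta$ with its first $j$ replaced by $0$. The $\eta_j$-sum of $\beta_j^\pm$ is $\pm2^j$, and its $\eta_i$-sums for $i\ne j$ are $0$, as $\eta_i(0)=\eta_i(j)$. So the coordinates can be moved one at a time.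

**Example.** For $n=3$, $\beta=0\,2\,2\,3\,1\,1\,1\,1$. The $\eta_2$-sum is $2\cdot3-6=0$. For $\beta_2^+=2\,2\,2\,3\,1\,1\,1\,1$ it is $3\cdot3-5=4$; for $\beta_2^-=0\,0\,2\,3\,1\,1\,1\,1$ it is $3-7=-4$. The $\eta_1$-sum is $4-4=0$ and the $\eta_3$-sum is $7-7=0$ in all three.

**Parameters.** For $1\le j\le n$ choose a power $Q_j=Q_{j,n}$ of $p_j$ with
$$Q_j\equiv1\pmod{2^j},\qquad Q_j\ge n\,2^{2n+6}\,l\,N_n,$$
which is possible since $p_j$ is odd, and put $g_j=g_{j,n}=\lfloor\theta Q_j/2^j\rfloor$. So $|2^jg_j-\theta Q_j|\le2^j$.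

**Blocks for equal positions.** For $1\le k\le n$ let
$$E_k=(\beta_{k+1}^+)^{g_{k+1}}\cdots(\beta_n^+)^{g_n}\;(\beta_k^+)^{Q_k}\;(\beta_n^-)^{g_n}\cdots(\beta_{k+1}^-)^{g_{k+1}} .$$
Its $\eta_j$-sum is $2^jQ_j\delta_{jk}$. In its middle part every coordinate $j>k$ is raised by $2^jg_j\approx\theta Q_j$. Let $e_k$ be the number of words of length $2^n$ in $E_k$; the neutral replacement of $E_k$ is $\beta^{e_k}$.

**Correction blocks.** Let $\Psi_j=(\beta_j^-)^{(Q_j-1)/2^j}$, with $\eta_j$-sum $-(Q_j-1)$. Put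
$$M_t=\sum_{j=1}^n\frac{Q_j-1}{2^j}+\sum_{k=1}^ne_k+1,\qquad\lambda=\frac1{100(n+1)} .$$

**Length.** Choose $K=K_n$, a power of $3$ with $K\equiv1$ mod $2^n$, so large that $K\ge2Q_j$ for all $j\le n$ and, with $M=(K-1)/2^n$,
$$\frac{M_tl}M\le\lambda,\qquad\frac{2l\,g_j\,l}M\le\lambda\ (1\le j\le n),\qquad\frac{4l}M\le\lambda. \tag{9}$$
Put $N_{n+1}=K_nN_n$.

**The words.** For $c\in V_{n+1}$ let
$$w_c^{(n)}=0\cdot A\cdot\Psi_1\cdots\Psi_n\cdot U_1\cdots U_n\cdot\beta,\qquad U_k=\begin{cases}E_k&\text{if }c=k,\\ \beta^{e_k}&\text{otherwise.}\end{cases}$$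
Thus $w_0^{(n)}=w_{n+1}^{(n)}$. The part $\Psi_1\cdots\Psi_nU_1\cdots U_n\beta$ is the *tail*, and consists of $M_t$ words of length $2^n$. The part $A$ is a concatenation of $M_A=M-M_t$ words of length $2^n$, numbered $\nu=0,\dots,M_A-1$; it does not depend on $c$. So $w_c^{(n)}$ has length $1+2^nM=K$.

**The part $A$, for positions differing by $mK/l$.** For $1\le j\le n$, $1\le r\le l$ the *window* $(j,r)$ starts at $\nu=\lceil(r-1+\frac j{n+1})\frac Ml\rceil$. It consists of $2g_j$ consecutive words $\beta_j^+$ if $r<l$, and of $2(l-1)g_j$ consecutive words $\beta_j^-$ if $r=l$. All other words of $A$ are $\beta$. So coordinate $j$ rises by about $2\theta Q_j$ in each of $l-1$ windows spaced by $M/l$, and the $l$-th window cancels everything. For $l=2$, for example, coordinate $j$ is raised by about $2\theta Q_j$ on a stretch of about half the word, so two positions about $K/2$ apart, and away from the ends of the stretch, see different values.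

**Check that windows fit.** Use the scale $\xi=\nu l/M$. Rounding moves the start of a window by less than $l/M\le\lambda/4$, and a window has $\xi$-length at most $2l\,g_jl/M\le\lambda$. So
$$\text{the words of window }(j,r)\text{ have }\ \xi\in\big[r-1+\tfrac j{n+1},\ r-1+\tfrac j{n+1}+2\lambda\big). \tag{10}$$
The numbers $r-1+\frac j{n+1}$ are distinct multiples of $\frac1{n+1}=100\lambda$, so windows are disjoint. They lie below $\xi=l-100\lambda+2\lambda$, while $M_Al/M=l-M_tl/M\ge l-\lambda$. So they are contained in $A$.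

**Check of (W1)–(W3).** (W3) was built in. Each $w_c^{(n)}$ starts with $0$ and ends with $\beta$, which contains all letters and ends with $1$; this is (W1). For (W2), the $\eta_j$-sum over $w_c^{(n)}$ gets $-1$ from the initial $0$; from $A$ it gets $2^j\big((l-1)2g_j-2(l-1)g_j\big)=0$; from $\Psi_j$ it gets $-(Q_j-1)$; from $U_j=E_j$, if $c=j$, it gets $2^jQ_j$; everything else gives $0$. The sum is $-Q_j+2^jQ_j\delta_{cj}=Q_j\eta_j(c)$.

So Sections 4–6 apply. Condition (C) remains.

## 8. Irrationality of almost all $t_j$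

**Proposition 8.** Let $x,x'\in X$ lie in distinct orbits with $t_0(x,x')\in\mathbb Q$. Then $t_j(x,x')\notin\mathbb Q$ for infinitely many $j\ge1$.

*Proof.* Let $s=t_0(x,x')=\pi(x)-\pi(x')\in\mathbb Z_3\cap\mathbb Q$. Write $i_n,c_n$ for the coordinates of $x$ and $i_n',c_n'$ for those of $x'$.

### 8.1. Pairs in one fiber of $\pi$: $s\in\mathbb Z$

Replacing $x'$ by $\varphi^s(x')$ changes every $t_j$ by an integer (Lemma 2(2)), so we may assume $\pi(x)=\pi(x')$; still $x\ne x'$. Then $i_n=i_n'$ for all $n$.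

**Step 1: the two letters stabilize.** If $c_n=c_n'$, then $c_m=c_m'$ for all $m\le n$. As $x\ne x'$, there is $n_*$ with $c_n\ne c_n'$ for all $n\ge n_*$. So for $n\ge n_*$ the words $w^{(n)}_{c_{n+1}}$ and $w^{(n)}_{c_{n+1}'}$ differ at position $i_n$.

Two words $w_c^{(n)},w_{c'}^{(n)}$ differ only inside blocks $U_k$ with $k\in\{c,c'\}\cap\{1,\dots,n\}$, where one has $E_k$ and the other has $\beta^{e_k}$. Comparing $\beta_j^\pm$ with $\beta$, the differing letter pairs there are $\{0,j\}$ with $j\ge k$, and $j=k$ occurs only in the run $(\beta_k^+)^{Q_k}$. So for $n\ge n_*$ we have $\{c_n,c_n'\}=\{0,j_n\}$ with $j_n\ge1$. The same holds at level $n+1$, and $j_{n+1}\le n$, because $w_0^{(n)}=w_{n+1}^{(n)}$. So the differing block at level $n$ is $U_{j_{n+1}}$, and therefore $j_n\ge j_{n+1}$. Hence there are $\kappa$ and $n_{**}$ with $j_n=\kappa$ for all $n\ge n_{**}$.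

**Step 2: the difference of the prefix sums.** Let $n\ge n_{**}$. Since $j_n=j_{n+1}=\kappa$, position $i_n$ lies in the run $(\beta_\kappa^+)^{Q_\kappa}$ of $E_\kappa$ in one of the words, opposite plain $\beta$'s in the other. Before $U_\kappa$ the words agree. For $\kappa<j\le n$, the run $(\beta_j^+)^{g_j}$ of $E_\kappa$ is complete before $i_n$, no run of $\beta_j^-$ in $E_\kappa$ has begun, and the letters in which $\beta_\kappa^+$ and $\beta$ differ have $\eta_j(\kappa)=\eta_j(0)$. So
$$W_j^{(n)}(c_{n+1},i_n)-W_j^{(n)}(c_{n+1}',i_n)=\pm2^jg_{j,n}.$$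
Since $2^jg_{j,n}/Q_{j,n}\to\theta$, (8) gives $|T_{j,n}/P_{j,n}|\to\theta$ as $n\to\infty$. By Lemma 6, $t_j\notin\mathbb Q$ for all $j>\kappa$.

Such pairs exist: fix $\kappa\ge1$, let $i_n$ for $n\ge\max(\kappa,3)$ be the first position of a word $\beta_\kappa^+$ in the middle run of $E_\kappa$ of $w_\kappa^{(n)}$, and take $c_n=\kappa$ or $c_n=0$ for all these $n$. The two points have the same $\pi$, so they lie in distinct orbits.

### 8.2. Pairs at a fractional distance: $s=\sigma/l$ with $l\ge2$, $\gcd(\sigma,l)=1$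

Here $3\nmid l$, as $s\in\mathbb Z_3$. We show that at most one $j\ge1$ has $t_j\in\mathbb Q$. Consider $n$ with $l_n=l$ and $N_n>|\sigma|$; there are infinitely many. Write $K=K_n$, $Q_j=Q_{j,n}$ and so on.

**Step 1: the two positions differ by about $mK/l$.** Let $T^0=r_{n+1}(x)-r_{n+1}(x')$. Then $T^0\equiv s$ mod $N_{n+1}\mathbb Z_3$, so $lT^0-\sigma$ is an integer divisible by $N_{n+1}$, a power of $3$: $lT^0-\sigma=mN_{n+1}$, $m\in\mathbb Z$. As $|T^0|\le N_{n+1}-1$ and $|\sigma|<N_{n+1}$, we get $|m|N_{n+1}<(l+1)N_{n+1}$, so $|m|\le l$. Since $l\nmid\sigma$, also $l\nmid m$. Hence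
$$1\le|m|\le l-1 .$$
Put $i=i_n(x)$, $i'=i_n(x')$. From $T^0=(i-i')N_n+(r_n(x)-r_n(x'))$ and $T^0=(mN_{n+1}+\sigma)/l$,
$$\Big|i-i'-\frac{mK}l\Big|<1+\frac{|\sigma|}{lN_n}\le2 .$$

**Step 2: the same in the scale $\xi$.** For a position $i\ge1$ let $\nu(i)=\lfloor(i-1)/2^n\rfloor$, and $\nu(0)=0$. Number all $M$ words of length $2^n$ in $w_c^{(n)}$ by $0,\dots,M-1$, those of $A$ first and then those of the tail; position $i\ge1$ lies in word number $\nu(i)\le M-1$. Let $\nu=\nu(i)$, $\nu'=\nu(i')$. As $(i-1)/2^n-\nu\in[-2^{-n},1)$ and likewise for $i'$, we have $|\nu-\nu'-(i-i')/2^n|\le1+2^{-n}$. Since $K=1+2^nM$, $\frac{mK}{l2^n}=\frac{mM}l+\frac m{l2^n}$. So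
$$\Big|\nu-\nu'-\frac{mM}l\Big|\le1+\frac1{2^n}+\frac2{2^n}+\frac1{2^n}\le3 .$$
With $\xi=\nu l/M$, $\xi'=\nu'l/M\in[0,l)$ and (9),
$$|\xi-\xi'-m|\le\frac{3l}M\le\lambda. \tag{11}$$

**Step 3: sums over complete words.** Let $Z_j(c,\nu)$ be the $\eta_j$-sum over the words number $0,\dots,\nu-1$ of $w_c^{(n)}$. Taking into account the initial letter $0$ and the incomplete word $\nu(i)$,
$$|W_j^{(n)}(c,i)-Z_j(c,\nu(i))|\le1+2^n2^j\le1+4^n. \tag{12}$$
Write $c=c_{n+1}(x)$, $c'=c_{n+1}(x')$.

**Step 4: both words lie in $A$, i.e. $\nu,\nu'<M_A$.** Call $j\in\{1,\dots,n\}$ bad if $\xi-\frac j{n+1}\in\mathbb Z+[-2\lambda,4\lambda]$. The points $\frac j{n+1}$ are $100\lambda$-separated mod $1$, so at most one $j$ is bad. Let $j$ be not bad. Then $\xi-\frac j{n+1}$ has fractional part in $(4\lambda,1-2\lambda)$. By (11), $\xi'=\xi-m+\varepsilon$ with $|\varepsilon|\le\lambda$, so $\xi'-\frac j{n+1}$ has fractional part in $(3\lambda,1-\lambda)$ and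
$$\Big\lfloor\xi'-\frac j{n+1}\Big\rfloor=\Big\lfloor\xi-\frac j{n+1}\Big\rfloor-m .$$
Put $f=\lfloor\xi-\frac j{n+1}\rfloor$. By (10), the words of a window $(j,r)$ with $r-1\le f$ have $\xi$-value less than $\frac j{n+1}+f+2\lambda<\xi$, so they lie before word $\nu$; those of a window with $r-1\ge f+1$ lie after word $\nu$. The same holds for $\nu'$, since $3\lambda>2\lambda$. As $\xi\in[0,l)$, the number of $j$-windows before $\nu$ is $\omega=f+1\in\{0,\dots,l\}$; similarly $\omega'=\lfloor\xi'-\frac j{n+1}\rfloor+1\in\{0,\dots,l\}$ for $\nu'$; and $\omega-\omega'=m$. In $A$ only the $j$-windows contribute to the $\eta_j$-sum: the first $l-1$ contribute $2^{j+1}g_j$ each, and all $l$ together contribute $0$. So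
$$Z_j(c,\nu)=2^{j+1}g_jy,\qquad Z_j(c',\nu')=2^{j+1}g_jy',\qquad y,y'\in\{0,\dots,l-1\},\quad y\equiv\omega,\ y'\equiv\omega'\ (\mathrm{mod}\ l).$$
As $y-y'\equiv m\not\equiv0$ mod $l$, $y\ne y'$. Since $|2^{j+1}g_j-2\theta Q_j|\le2^{j+1}$, (12) gives
$$\left|\frac{W_j^{(n)}(c,i)-W_j^{(n)}(c',i')}{Q_j}-2(y-y')\theta\right|\le\frac{2+2\cdot4^n+2^{n+1}l}{Q_j}\le\frac1n .$$

**Step 5: $\nu$ lies in the tail, i.e. $\nu\ge M_A$.** Then $\xi\ge l-\lambda$. If $m\le-1$, then $\xi'\ge\xi+1-\lambda>l$, which is impossible. So $m\ge1$, and $\xi'\le\xi-m+\lambda<l-1+\lambda<l-\lambda\le M_Al/M$, whence $\nu'<M_A$. For every $j\in\{1,\dots,n\}$, $\frac j{n+1}\in[100\lambda,1-100\lambda]$, so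
$$\xi-\tfrac j{n+1}\in[l-1+99\lambda,\ l-100\lambda),\qquad\xi'-\tfrac j{n+1}\in[l-1-m+98\lambda,\ l-m-99\lambda).$$
As in Step 4, word $\nu'$ is in no $j$-window and exactly $l-m$ $j$-windows lie before it. So $Z_j(c',\nu')=2^{j+1}g_jy'$ with $y'=l-m\in\{1,\dots,l-1\}$, for every $j\le n$.

Now consider $Z_j(c,\nu)$. The total contribution of $A$ is $0$. The tail is a concatenation of runs, each a power of a single word $\beta$, $\beta_j^+$ or $\beta_j^-$, and in each run at most one of the coordinates $Z_j$ changes. So for all $j$ but at most one, $Z_j(c,\nu)$ equals its value at the start of the run containing word $\nu$. This value is one of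
$$0,\qquad-(Q_j-1),\qquad-(Q_j-1)+2^jg_j,\qquad-(Q_j-1)+2^jQ_j .$$
They occur, respectively: before $\Psi_j$ is passed; after $\Psi_j$, with no net contribution of an $E_k$; inside $E_k$ with $k<j$, between the runs of $\beta_j^+$ and $\beta_j^-$; after the run $(\beta_j^+)^{Q_j}$ of $E_j$. Up to an error of at most $1+2^j$ the value is $(u+v\theta)Q_j$ with $u\in\{0,-1,2^j-1\}$, $v\in\{0,1\}$. Hence, for these $j$,
$$\left|\frac{W_j^{(n)}(c,i)-W_j^{(n)}(c',i')}{Q_j}-\big(u+(v-2y')\theta\big)\right|\le\frac{2+2\cdot4^n+1+2^n+2^{n+1}l}{Q_j}\le\frac1n,$$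
and $v-2y'\ne0$, since $2y'\ge2>v$.

**Step 6: $\nu'$ lies in the tail.** Exchange $x,x'$ and replace $m$ by $-m$; Step 5 applies, with the sign of the difference reversed. Step 5 also shows that $\nu,\nu'\ge M_A$ do not occur together. So Steps 4–6 cover all cases.

**Step 7: conclusion.** In all cases, for all $j\le n$ but at most one, $T_{j,n+1}/P_{j,n+1}$ is, by (8), within $2/n$ of the finite set of irrational numbers
$$\{\pm(u+\gamma\theta):\ u\in\{0,-1,2^j-1\},\ \gamma\in\mathbb Z,\ 0<|\gamma|\le2l\},$$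
which depends only on $j$ and $l$. Given $j_1\ne j_2$, one of them has this property for infinitely many $n$ with $l_n=l$. The corresponding sequence then has an irrational accumulation point, so $t_{j_1}\notin\mathbb Q$ or $t_{j_2}\notin\mathbb Q$ by Lemma 6. So at most one $t_j$, $j\ge1$, is rational. $\square$

## 9. The second system, and the end of the proof of Theorem 1

Let $Z=\{c_3=1\}\subset X$, a nonempty clopen set, and let $\varphi_Z$ be the first return map. Let
$$Y=Z\times\{0,1\},\qquad\psi(z,0)=(z,1),\qquad\psi(z,1)=(\varphi_Zz,0).$$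
The orbits of $\varphi_Z$ are the intersections of $\varphi$-orbits with $Z$, so $\varphi_Z$ is minimal on the Cantor set $Z$. Hence $(Y,\psi)$ is a Cantor minimal system, and the first return map of $\psi$ to $Z\times\{0\}\cong Z$ is $\varphi_Z$.

**Lemma 9.** For a nonempty clopen set $Z$ in a Cantor minimal system $(X,\varphi)$, extension by zero induces an order isomorphism $\iota:K^0(Z,\varphi_Z)\to K^0(X,\varphi)$.

*Proof.* Let $r:Z\to\{1,2,\dots\}$ be the return time. It is finite since forward orbits are dense, and it is continuous, hence bounded.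

*$\iota$ is well defined.* For clopen $D\subset Z$ and $D_k=\{z\in D:r(z)=k\}$, $1_D-1_{\varphi_ZD}=\sum_k(1_{D_k}-1_{\varphi^kD_k})\in B_\varphi$, and the elements $1_D-1_{\varphi_ZD}$ span $B_{\varphi_Z}$.

*A map back.* For $f\in C(X)$ put $g_f(z)=\sum_{0\le k<r(z)}f(\varphi^kz)$. If $f=\partial_\varphi h$, then with $H=h\circ\varphi^{-1}|_Z$
$$g_f(z)=h(\varphi^{r(z)-1}z)-h(\varphi^{-1}z)=H(\varphi_Zz)-H(z),$$
a $\varphi_Z$-coboundary. So $[f]\mapsto[g_f]$ is well defined.

*The maps are mutually inverse.* If $g\in C(Z)$ is extended by zero, then among $\varphi^kz$, $0\le k<r(z)$, only $z$ lies in $Z$, so $g_{\iota g}=g$. Conversely $X=\bigsqcup_{k\ge0}\varphi^k\{r>k\}$, and $\iota(g_f)=\sum_k(f1_{\varphi^k\{r>k\}})\circ\varphi^k$, so $\iota(g_f)-f\in B_\varphi$.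

Both maps send classes of nonnegative functions to such classes. $\square$

Let $\iota_X,\iota_Y$ be the maps of Lemma 9 for $Z\subset X$ and $Z\cong Z\times\{0\}\subset Y$, and let
$$\alpha=\iota_Y\circ\iota_X^{-1}:K^0(X,\varphi)\to K^0(Y,\psi),$$
an order isomorphism with $\alpha([1_Z])=[1_{Z\times\{0\}}]$.

**Step 1: comparison of the units.** As $1_Y=1_{Z\times\{0\}}+1_{\psi(Z\times\{0\})}$, $[1_Y]=2[1_{Z\times\{0\}}]=\alpha(2[1_Z])$. Since $n_1=3$ and $r_3=0$ identically, $h_1=\eta_1\circ c_3\circ\varphi^{-1}$, and $\eta_1\circ c_3=2\cdot1_Z-1$. So $2[1_Z]=[1_X]+[h_1]$ and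
$$\alpha^{-1}([1_Y])=[1_X]+[h_1],\qquad\alpha([1_X])-[1_Y]=-\alpha([h_1]). \tag{13}$$

**Step 2: the difference is infinitesimal.** Let $\mu_Y\in\mathcal M(\psi)$, and let $\mu_0$ be its restriction to $Z\times\{0\}\cong Z$, a finite $\varphi_Z$-invariant measure. Let $f=\eta_1\circ c_3$, so $[f]=[h_1]$ and $\alpha([h_1])=[\iota_Y(g_f)]$. Then
$$\int\iota_Y(g_f)\,d\mu_Y=\int_Zg_f\,d\mu_0=\int_Xf\,d\mu',\qquad\mu'(D)=\int_Z\sum_{0\le k<r(z)}1_D(\varphi^kz)\,d\mu_0(z).$$
The finite measure $\mu'$ is $\varphi$-invariant, because $\int(u\circ\varphi-u)\,d\mu'=\int_Z(u\circ\varphi_Z-u)\,d\mu_0=0$ for continuous $u$. So the integral is $0$ by (B). Hence $\alpha([1_X])-[1_Y]\in\operatorname{Inf}(K^0(Y,\psi))$.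

**Step 3: condition (D).** If $[1_Y]$ were divisible by all powers of $3$, then by (13) so would be $[1_X]+[h_1]$ in $G$. By (6) its image in $G\otimes\mathbb Z_3$ would lie in $\mathbb Q_3[h_0]$. But its $[h_1]$-coordinate is $1$.

**Step 4: conclusion.** Conditions (A), (B) hold by Section 5, (C) is Proposition 8, and (D) is Step 3. Proposition 4 gives Theorem 1. $\blacksquare$

## 10. Admissible maps and towers along a cut orbit

We turn to Theorem 2. The two jumps now sit at $x_0$ and $\varphi^{-1}x_0$. Fix $x_0\in X$, and put $x_\pm=\varphi^{\pm1}x_0$,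
$$C_*=\{f\in C(X):f(x_-)=f(x_0)=0\},\qquad H_X=C(X)/\partial_\varphi C_*,\qquad\tau([f])=f(x_0).$$
So $H_X=H(x_0,x_-)$ in the notation of Section 1. The functional $\tau$ is well defined, because $(\partial_\varphi g)(x_0)=g(x_0)-g(x_-)$ vanishes for $g\in C_*$. Each $\mu\in\mathcal M(\varphi)$ defines a functional on $H_X$. Let $a=[\partial_\varphi1_D]$ with $D\ni x_0$ clopen and $x_-\notin D$. Then $\tau(a)=1$, and by Lemma 1 $B_\varphi/\partial_\varphi C_*=\mathbb Za$ and $K^0(X,\varphi)=H_X/\mathbb Za$. Write $\bar h$ for the image of $h\in H_X$ in $K^0(X,\varphi)$. The map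
$$H_X\to K^0(X,\varphi)\oplus\mathbb Z,\qquad h\mapsto(\bar h,\tau(h)) \tag{14}$$
is an isomorphism. It is injective: if $f=\partial_\varphi g$ and $f(x_0)=0$, then $g(x_-)=g(x_0)$, so $f=\partial_\varphi(g-g(x_0))\in\partial_\varphi C_*$. It is surjective because $\bar a=0$ and $\tau(a)=1$.

**Definition.** Let $R_X$ be the $\varphi$-orbit relation with the orbit of $x_0$ cut into the three classes $\{\varphi^kx_0\}_{k<0}$, $\{x_0\}$, $\{\varphi^kx_0\}_{k>0}$. A homeomorphism $\gamma:E\to E'$ between clopen sets is *admissible* if $\gamma(x)=\varphi^{k(x)}(x)$ with $k$ continuous and $(x,\gamma x)\in R_X$ for all $x\in E$.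

Inverses, restrictions to clopen sets and compositions of admissible maps are admissible. For example, $\varphi:E\to\varphi E$ is admissible exactly when $E$ contains neither $x_-$ nor $x_0$.

**Definition (towers).** Let $C\ni x_0$ be clopen with $\varphi^{-1}C,C,\varphi C$ disjoint, and $U=C\cup\varphi C$. Points of $C$ return to $U$ at time $1$. Partition $\varphi C$ into clopen sets $B_v$ with constant return time $h_v$ to $U$. The *levels* are $C$ (the special tower, of height $1$ and base $C$) and $\varphi^kB_v$, $0\le k<h_v$ (the tower with base $B_v$). Write $\mathcal T$ for such a tower partition.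

The levels partition $X$. The union of the top levels is $\varphi^{-1}U=\varphi^{-1}C\cup C$, which is also the union of the sets $\varphi^{-1}(\text{base})$. It contains $x_-$ and $x_0$, so non-top levels contain neither of them. For $C$ small and the $B_v$ fine, the levels refine any given clopen partition. Moreover $\min_vh_v\to\infty$ as $C$ shrinks to $\{x_0\}$, since otherwise a limit would make $x_0$ periodic.

**(T1)** *Given finitely many admissible maps, for $C$ small and $\mathcal T$ fine, each of their domains is a union of levels, and each map sends each level in its domain by some constant power $\varphi^k$ onto a level of the same tower. Conversely, a power of $\varphi$ mapping a level to a level of the same tower is admissible.*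

*Proof.* Let $\gamma$ be one of the maps. By definition of $R_X$, the orbit segment between $x$ and $\gamma x$ contains no step $z\to\varphi z$ with $z\in\{x_-,x_0\}$. Since $k(\cdot)$ is continuous and bounded, the set of $x$ whose segment contains a step with $z\in\varphi^{-1}C\cup C$ is compact, and these sets decrease to $\emptyset$ as $C$ shrinks to $\{x_0\}$. So they are empty for $C$ small. Then all steps of the segment start in non-top levels, and the segment stays in one tower. Choose levels refining the domains and the sets where $k(\cdot)$ is constant. For the converse, the steps involved start in non-top levels, hence not in $\{x_-,x_0\}$. $\square$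

**(T2)** *If $f$ is constant on levels, then $[f]=\sum_vf_v[1_{B_v}]$ in $H_X$, where $f_v$ is the sum of the values of $f$ over the levels of tower $v$ (special tower: base $C$, $f_v=f(x_0)$). Conversely, if $[f]=[f']$ in $H_X$, then for $C$ small and $\mathcal T$ fine, $f_v=f_v'$ for all $v$.*

*Proof.* For $k<h_v$, $1_{B_v}-1_{\varphi^kB_v}=\sum_{i<k}\partial_\varphi1_{\varphi^iB_v}$, and the levels $\varphi^iB_v$, $i<k$, are non-top, so $1_{\varphi^iB_v}\in C_*$. Conversely, let $f-f'=\partial_\varphi g$ with $g\in C_*$. Then $g=0$ on $\varphi^{-1}C\cup C$ for $C$ small. Summing along a tower, $f_v-f_v'=g(\text{top point})-g(\varphi^{-1}(\text{base point}))=0$. $\square$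

**(T3)** *There is an admissible map $E\to E'$ if and only if $[1_E]=[1_{E'}]$ in $H_X$.*

*Proof.* "Only if": by (T1) a suitable $\mathcal T$ has $E$ as a union of levels that are moved within their towers, and levels of one tower have the same class by (T2). "If": by (T2), each tower of a suitable $\mathcal T$ contains equally many levels of $E$ and of $E'$. Match them and use powers of $\varphi$, which are admissible by (T1). $\square$

**(T4)** *$h\in H_X$ is of the form $[f]$ with $0\ne f\ge0$ if and only if $\tau(h)\ge0$ and $\mu(h)>0$ for all $\mu\in\mathcal M(\varphi)$. A class $g\in K^0(X,\varphi)$ is positive and nonzero if and only if $\mu(g)>0$ for all $\mu\in\mathcal M(\varphi)$.*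

*Proof.* "Only if" is clear, as invariant measures have full support. For "if", let $h=[f]$. There is $\ell_0$ with $\sum_{k<\ell}f(\varphi^kx)>0$ for all $x$ and all $\ell\ge\ell_0$. Otherwise there are $\ell_i\to\infty$ and $x_i$ with $\frac1{\ell_i}\sum_{k<\ell_i}f(\varphi^kx_i)\le0$, and a weak-* limit of the empirical measures is some $\mu\in\mathcal M(\varphi)$ with $\int f\,d\mu\le0$. So for $C$ small and $\mathcal T$ fine, all nonspecial towers have height $\ge\ell_0$ and $f_v>0$, while the special coordinate is $f(x_0)=\tau(h)\ge0$. By (T2), $h$ is the class of the nonzero nonnegative function $\sum_vf_v1_{B_v}$. For $g\in K^0(X,\varphi)$, use (14) to lift $g$ to $h\in H_X$ with $\tau(h)=0$. $\square$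

**(T5)** *Let $E$ be clopen, and let $h_1,\dots,h_r$ be classes of nonzero functions $f_i\ge0$ with $\sum_ih_i=[1_E]$ in $H_X$. Then $E=\bigsqcup E_i$ with $E_i$ clopen, nonempty and $[1_{E_i}]=h_i$. Moreover, for at most two given distinct points $z_1,z_2\in E\setminus\{x_0\}$ and distinct indices $i_1,i_2$ one can arrange $z_1\in E_{i_1}$, $z_2\in E_{i_2}$.*

*Proof.* Choose $\mathcal T$ so that all $f_i$ are constant on levels, $E$ is a union of levels, $\sum_i(f_i)_v=(1_E)_v$ for all $v$ (by (T2)), $z_1,z_2\notin C$ lie in different levels, and the nonspecial towers are so high that each of them meets every set $\{f_i>0\}$ (by minimality and compactness). So $(f_i)_v\ge1$ for nonspecial $v$. The number of levels of tower $v$ in $E$ is $(1_E)_v=\sum_i(f_i)_v$. In each tower $v$ give $(f_i)_v$ of these levels to $E_i$, giving the level of $z_1$ to $E_{i_1}$ and that of $z_2$ to $E_{i_2}$; this is possible as $(f_i)_v\ge1$ in the nonspecial towers. By (T2), $[1_{E_i}]=\sum_v(f_i)_v[1_{B_v}]=[f_i]=h_i$. $\square$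

All this is used also for $(Y,\psi)$ with a base point $y_0$ and $y_\pm=\psi^{\pm1}y_0$.

## 11. From the order isomorphism to an orbit map with consecutive jumps

Assume (a), and fix arbitrary $x_0\in X$, $y_0\in Y$. Let $\delta=[1_Y]-\alpha([1_X])\in\operatorname{Inf}(K^0(Y,\psi))$. The extra summand $\mathbb Z$ in (14) gives room to absorb $\delta$.

**(T6)** *Identify $H_X=K^0(X,\varphi)\oplus\mathbb Z$ and $H_Y=K^0(Y,\psi)\oplus\mathbb Z$ by (14). Then $\Theta(g,k)=(\alpha(g)+k\delta,k)$ is an isomorphism $H_X\to H_Y$ that preserves $\tau$, maps $[1_X]$ to $[1_Y]$, and maps the set of classes of nonzero nonnegative functions onto the corresponding set.*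

*Proof.* The inverse is $(g',k)\mapsto(\alpha^{-1}(g'-k\delta),k)$. In $H_X$ we have $[1_X]=([1_X],1)$, which goes to $(\alpha([1_X])+\delta,1)=([1_Y],1)=[1_Y]$. For the last claim use (T4): $\mu(g)>0$ for all $\mu\in\mathcal M(\varphi)$ iff $g$ is positive and nonzero, iff $\alpha(g)$ is positive and nonzero, iff $\nu(\alpha(g)+k\delta)=\nu(\alpha(g))>0$ for all $\nu\in\mathcal M(\psi)$; and $\tau$ is preserved. $\square$

**Definition.** A *groupoid* $\mathcal K$ on $X$ is a finite partition $\mathcal P$ of $X$ into nonempty clopen sets, an equivalence relation $\approx$ on $\mathcal P$, and admissible maps $\gamma_{P',P}:P\to P'$ for $P\approx P'$, with $\gamma_{P,P}=\mathrm{id}$ and $\gamma_{P'',P'}\gamma_{P',P}=\gamma_{P'',P}$. $\mathcal K_1$ *refines* $\mathcal K$ if $\mathcal P_1$ refines $\mathcal P$ and, for $E\in\mathcal P_1$ with $E\subset P\approx P'$, the set $\gamma_{P',P}(E)$ is in $\mathcal P_1$, is $\approx_1E$, and the map of $\mathcal K_1$ from $E$ to it is $\gamma_{P',P}|_E$.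

Each $\mathcal T$ gives a *tower groupoid*: the levels, the relation "same tower", and powers of $\varphi$. By (T1), every groupoid is refined by tower groupoids with arbitrarily small levels and $C$. We can also have $x_+$ and $x_-$ in different towers: $x_+\in\varphi C$ is a base point; $x_-\in\varphi^{-1}C$ is not in the special tower, and the base point below it is some $\varphi^{-k}x_0$ with $k\ge1$, hence different from $x_+$. Refine the bases so as to separate these two points.

**Definition.** A *pointed isomorphism* $b:\mathcal K\to\mathcal K'$, with $\mathcal K'$ a groupoid on $Y$, is a bijection $b:\mathcal P\to\mathcal P'$ preserving $\approx$ in both directions, with $\Theta[1_P]=[1_{b(P)}]$, and with $y_\varepsilon\in b(P)$ if $x_\varepsilon\in P$ ($\varepsilon=\pm$). As $\Theta$ preserves $\tau$, also $y_0\in b(P)$ if $x_0\in P$.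

**Lemma 10 (extension).** Let $b:\mathcal K\to\mathcal K'$ be a pointed isomorphism and $\mathcal K_1$ a tower groupoid refining $\mathcal K$, with $x_\pm$ in different towers. Then there are a refinement $\mathcal K_1'$ of $\mathcal K'$ and a pointed isomorphism $b_1:\mathcal K_1\to\mathcal K_1'$ with $b_1(E)\subset b(P)$ for $E\subset P$ and $b_1(\gamma_{P',P}E)=\gamma'_{b(P'),b(P)}(b_1(E))$.

*Proof.* **Step 1: moving the marked points to representatives.** Choose a representative $P_o$ of each $\approx$-class $o$. For $\varepsilon=\pm$ let $x_\varepsilon\in P^\varepsilon\in o(\varepsilon)$, and let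
$$\tilde x_\varepsilon=\gamma_{P_{o(\varepsilon)},P^\varepsilon}(x_\varepsilon)\in E_\varepsilon\in\mathcal P_1,\qquad\tilde y_\varepsilon=\gamma'_{b(P_{o(\varepsilon)}),b(P^\varepsilon)}(y_\varepsilon).$$
As $\mathcal K_1$ refines $\mathcal K$, the level $E_\varepsilon$ lies in the tower of $x_\varepsilon$, so $E_+\ne E_-$. As $y_+,y_-,y_0$ are pairwise $R_Y$-inequivalent and admissible maps respect $R_Y$, $\tilde y_+\ne\tilde y_-$ and $\tilde y_\pm\ne y_0$.

**Step 2: the bijection $b_1$.** By (T6), for each $o$ the classes $\Theta[1_E]$, $E\in\mathcal P_1$, $E\subset P_o$, are classes of nonzero nonnegative functions with sum $\Theta[1_{P_o}]=[1_{b(P_o)}]$. By (T5), partition $b(P_o)=\bigsqcup_{E\subset P_o}b_1(E)$ with $[1_{b_1(E)}]=\Theta[1_E]$, and $\tilde y_\varepsilon\in b_1(E_\varepsilon)$ when $o(\varepsilon)=o$. For $P\in o$ and $E\subset P$ put $b_1(E)=\gamma'_{b(P),b(P_o)}(b_1(\gamma_{P_o,P}E))$. By (T3) on both sides, $[1_{b_1(E)}]=\Theta[1_{\gamma_{P_o,P}E}]=\Theta[1_E]$. If $x_\varepsilon\in E\subset P^\varepsilon$,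 then $\gamma_{P_{o(\varepsilon)},P^\varepsilon}E=E_\varepsilon$, and so $y_\varepsilon\in b_1(E)$.

**Step 3: the maps of $\mathcal K_1'$.** For each tower $v$ fix one level $E_v$ lying in some representative. It exists, since a level $E\subset P\in o$ is in the same tower as $\gamma_{P_o,P}E\subset P_o$. For levels $E$ of $v$ lying in representatives, $[1_{b_1(E)}]=\Theta[1_E]=\Theta[1_{E_v}]=[1_{b_1(E_v)}]$. So by (T3) we may choose admissible $\delta_E:b_1(E_v)\to b_1(E)$, with $\delta_{E_v}=\mathrm{id}$. For other levels $E\subset P\in o$ of $v$ put $\delta_E=\gamma'_{b(P),b(P_o)}\circ\delta_{\gamma_{P_o,P}E}$. The maps $\delta_{E'}\delta_E^{-1}:b_1(E)\to b_1(E')$, for $E,E'$ in the same tower, define a groupoid $\mathcal K_1'$ with partition $\{b_1(E)\}$, and $b_1$ preserves the equivalence relations.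

**Step 4: $\mathcal K_1'$ refines $\mathcal K'$.** If $E\subset P\approx P'$ in the class $o$ and $E'=\gamma_{P',P}E$, then $\gamma_{P_o,P}E=\gamma_{P_o,P'}E'$. Hence
$$\delta_{E'}\delta_E^{-1}=\gamma'_{b(P'),b(P_o)}\big(\gamma'_{b(P),b(P_o)}\big)^{-1}=\gamma'_{b(P'),b(P)}\quad\text{on }b_1(E),$$
and in particular $b_1(E')=\gamma'_{b(P'),b(P)}(b_1(E))$. $\square$

*Proof of (a)$\Rightarrow$(b).* Lemma 10 is symmetric in $X$ and $Y$ (use $\Theta^{-1}$).

**Step 1: back and forth.** Start with the trivial groupoids with partitions $\{X\}$, $\{Y\}$; they are pointed isomorphic because $\Theta[1_X]=[1_Y]$. Apply the lemma alternately, to get pointed isomorphisms $b_n:\mathcal K_n\to\mathcal K_n'$, each refining the previous one: for odd $n$, $\mathcal K_n$ is a tower groupoid on $X$ with levels of diameter $<1/n$, with $C=C_n\subset\{d(\cdot,x_0)<1/n\}$, and with $x_\pm$ in different towers; for even $n\ge2$, $\mathcal K_n'$ is such a tower groupoid on $Y$, with respect to $y_0,y_\pm$.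

**Step 2: the homeomorphism.** The partitions on both sides are nested with diameters tending to $0$. So the nested bijections $b_n$ define a homeomorphism $F:X\to Y$ with $F(P)=b_n(P)$ for $P\in\mathcal P_n$. By the pointedness, $F(x_0)=y_0$ and $F(x_\pm)=y_\pm$. If $\gamma,\gamma'$ are corresponding maps of $\mathcal K_n,\mathcal K_n'$, then their restrictions are corresponding maps of $\mathcal K_m,\mathcal K_m'$ for $m\ge n$, so $b_m(\gamma E)=\gamma'b_m(E)$ for $E\in\mathcal P_m$ in the domain of $\gamma$. Letting $m\to\infty$, $F\gamma=\gamma'F$.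

**Step 3: the cocycles.** Let $z\notin\{x_-,x_0\}$. For large odd $n$, $z\notin\varphi^{-1}C_n\cup C_n$, so the level $E\ni z$ is not a top level and $\varphi|_E$ belongs to $\mathcal K_n$. Hence $F\varphi=\gamma'F$ on $E$ with $\gamma'=\psi^{k(\cdot)}$, $k$ continuous. So $F(\varphi z)$ is in the $\psi$-orbit of $F(z)$, and $n_F=k\circ F$ near $z$ is continuous at $z$. At the two remaining points, $F(\varphi x_-)=y_0=\psi(F(x_-))$ and $F(\varphi x_0)=y_+=\psi(F(x_0))$. So $F$ maps $\varphi$-orbits into $\psi$-orbits. Symmetrically, $F^{-1}$ maps $\psi$-orbits into $\varphi$-orbits, and $m_F$ is continuous off $F^{-1}\{y_-,y_0\}=\{x_-,x_0\}$. So $F$ is an orbit map, and $F(\varphi^{-1}x_0)=y_-=\psi^{-1}(F(x_0))$. This is (b), with the prescribed $x_0$ and $y_0=F(x_0)$. $\square$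

## 12. From consecutive jumps back to the order isomorphism

*Proof of (b)$\Rightarrow$(a).* Identify $Y$ with $X$ via $F$, as in Section 3. Then $\psi^{-1}x_0=\varphi^{-1}x_0=x_-$, and the jump sets satisfy $J,J'\subset\{x_-,x_0\}$.

**Step 1: $\varphi$ and $\psi$ have the same two-point group.** By Lemma 3, $\mathcal M(\varphi)=\mathcal M(\psi)$, $\partial_\varphi C_*\subset B_\psi$ and $\partial_\psi C_*\subset B_\varphi$. Let $f\in C_*$ and $\partial_\varphi f=\partial_\psi g$. Evaluation at $x_0$ gives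
$$0=f(x_0)-f(x_-)=g(x_0)-g(\psi^{-1}x_0)=g(x_0)-g(x_-),$$
so $\partial_\psi g=\partial_\psi(g-g(x_0))\in\partial_\psi C_*$. Thus $\partial_\varphi C_*\subset\partial_\psi C_*$, and by symmetry the two are equal. So both systems have the same group $H=H_X$ with the same $\tau$, and
$$K^0(X,\varphi)=H/\mathbb Za_\varphi,\qquad K^0(X,\psi)=H/\mathbb Za_\psi,\qquad\tau(a_\varphi)=\tau(a_\psi)=1 .$$

**Step 2: the isomorphism.** As $H=\ker\tau\oplus\mathbb Za_\varphi=\ker\tau\oplus\mathbb Za_\psi$, the quotient maps restrict to isomorphisms $K^0(X,\varphi)\cong\ker\tau\cong K^0(X,\psi)$. Call the composite $\alpha$. Both isomorphisms preserve the functionals given by $\mathcal M(\varphi)=\mathcal M(\psi)$, so by (T4) a class $g$ is positive and nonzero if and only if $\alpha(g)$ is. Hence $\alpha$ is an order isomorphism.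

**Step 3: the units.** Since $\tau([1])=1$, the class $[1]_\varphi$ is represented in $\ker\tau$ by $[1]-a_\varphi$. So $\alpha$ sends it to $[1]_\psi-\bar a_\varphi$, where $\bar a_\varphi$ is the image of $a_\varphi$ in $K^0(X,\psi)$. This image is infinitesimal, since $a_\varphi$ is the class of a $\varphi$-coboundary, whose integral vanishes for every measure in $\mathcal M(\varphi)=\mathcal M(\psi)$. So $\alpha([1]_\varphi)-[1]_\psi\in\operatorname{Inf}(K^0(X,\psi))$, which is (a). $\blacksquare$
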